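# Knapsack equations in Baumslag–Solitar groups

## 1. Three equations in $BS(4,6)$

Let $G=BS(4,6)=\langle a,t\mid ta^4t^{-1}=a^6\rangle$. Taking powers of the relation gives two rewriting moves:
$$ta^et^{-1}=a^{3e/2}\ \text{ if } 4\mid e,\qquad t^{-1}a^et=a^{2e/3}\ \text{ if } 6\mid e. \tag{1}$$

Which natural numbers $x,y,z\ge 0$ satisfy
$$t^x\,a^y\,(t^{-1})^z=a^{54}\,? \tag{2}$$
The homomorphism $G\to\mathbb Z$ with $a\mapsto0$, $t\mapsto1$ forces $x=z$. Now work from the inside out. Each layer $t\cdots t^{-1}$ multiplies the exponent of $a$ by $3/2$, and it can be removed only if the current exponent is divisible by $4$. If at some layer the current exponent $e$ is not divisible by $4$, we are stuck with $t^{j}a^et^{-j}$, $j\ge1$, $4\nmid e$, and Britton's lemma (recalled in Section 2) says that such an element is not a power of $a$. So (2) means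
$$\left(\tfrac32\right)^xy=54\quad\text{and}\quad 4\mid\left(\tfrac32\right)^jy\ \text{ for }0\le j<x .$$
The first condition gives $y=54\,(2/3)^x$, an integer only for $x\le3$, because $54=2\cdot3^3$. The candidates are $y=54,36,24,16$ for $x=0,1,2,3$. The chains $36\to54$, $24\to36\to54$ and $16\to24\to36\to54$ pass through multiples of $4$ until the last entry, so all four candidates are solutions.

Replace $54$ by $81=3^4$. The candidates are now $y=81,54,36,24,16$ for $x=0,\dots,4$. But every chain with $x\ge1$ ends with $54\to81$, and $4\nmid54$. So only $(x,y,z)=(0,81,0)$ survives. Size and divisibility of the final number do not suffice: the intermediate numbers matter.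

In both equations the prime $3$ bounded $x$. That is not always available. Consider
$$t^x\,a^y\,(t^{-1})^{x'}\,(a^{-9})^{z}=a^3. \tag{3}$$
Again $x=x'$. For $x=0$ the condition is $y=9z+3$, which is solvable. For $x\ge1$ the divisibility conditions say $v_2(y)-j\ge2$ for $0\le j\le x-1$, that is, $y=2^{x+1}y'$, and the exponent produced is $2\cdot3^xy'$. So we must solve $2\cdot3^xy'=9z+3$. For $x=1$ take $y'=2$, $z=1$ (indeed $ta^8t^{-1}=a^{12}$). For $x\ge2$ the left side is divisible by $9$ and the right side is not. So (3) is solvable with exactly the values $x\in\{0,1\}$. If we replace $a^{-9}$ by $a^{-5}$ and $a^3$ by $a$, we get $2\cdot3^xy'=5z+1$ for $x\ge 1$, which is solvable for every such $x$, since $2\cdot 3^x$ is invertible modulo $5$. Here $y$ and $z$ enter with opposite signs, so size bounds nothing, and the answer is governed by congruences.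

Is there one algorithm for all equations of this shape, in every group $BS(p,q)$?

## 2. The knapsack problem and the statements

**Definition.** For nonzero integers $p,q$ let $BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle$. The *knapsack problem* for a finitely generated group $G$ with a fixed finite generating set has as input words $w,w_1,\dots,w_k$ over the generators and their inverses. It asks whether there are $x_1,\dots,x_k\in\mathbb N=\{0,1,2,\dots\}$ with $w_1^{x_1}w_2^{x_2}\cdots w_k^{x_k}=w$ in $G$.

The problem comes from "Knapsack and the power word problem in solvable Baumslag–Solitar groups". Dudkin and Treyer (2018) showed that knapsack for $BS(p,q)$ is decidable whenever $\gcd(p,q)=1$, and the question is whether it is decidable for all positive $p,q$ with $\gcd(p,q)>1$. The answer is yes, and $\gcd(p,q)$ plays no role in the argument.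

**Theorem A.** There is an algorithm which, given nonzero integers $p,q$ and words $w,w_1,\dots,w_k$ over $a^{\pm1},t^{\pm1}$, decides whether there are $x_1,\dots,x_k\in\mathbb N$ with $w_1^{x_1}\cdots w_k^{x_k}=w$ in $BS(p,q)$. In particular, the knapsack problem for $BS(p,q)$ is decidable for all positive integers $p,q$ with $\gcd(p,q)>1$.

Two supplements, not needed for Theorem A, come in Sections 12 and 13: an extension to some generalized Baumslag–Solitar groups (Theorem B), and a study of what happens when variables may be repeated (Proposition C).

**Britton's lemma.** A *$t$-letter* of a word is an occurrence of $t$ or $t^{-1}$. A *pinch* is a subword $ta^et^{-1}$ with $p\mid e$, or $t^{-1}a^et$ with $q\mid e$. With $r=q/p$, the first equals $a^{re}$ and the second equals $a^{r^{-1}e}$. Britton's lemma says that a word with at least one $t$-letter that represents $1$ in $BS(p,q)$ contains a pinch. The element $a$ has infinite order (Section 3 shows this directly), so the exponent of a power of $a$ is well defined.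

**Presburger arithmetic.** The first-order theory of $(\mathbb N;+)$ is decidable. Order, congruences modulo a constant, and linear equations with rational coefficients can be expressed, and integers can be coded as differences of natural numbers. For instance, $\{(x,y):x\le2y,\ x\equiv1 \bmod 3\}$ is Presburger definable.

**Büchi arithmetic.** Fix an integer $Q\ge2$ and let $V_Q(y)$ be the largest power of $Q$ dividing $y\ge1$. The theory of $(\mathbb N;+,V_Q)$ is decidable, and every set recognized by a finite automaton reading base-$Q$ representations is effectively definable in it (Büchi 1960; Bruyère–Hansel–Michaux–Villemaire, *Logic and $p$-recognizable sets of integers*, 1994). For example, $\{Q^n:n \text{ even}\}$ is definable: its base-$Q$ representations are the digit $1$ followed by an even number of zeros.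

**$\ell$-adic numbers.** For a prime $\ell$ let $v_\ell$ be the $\ell$-adic valuation, with $v_\ell(0)=\infty$, let $\mathbb Q_\ell$ be the $\ell$-adic field and $\mathbb Z_\ell=\{y\in\mathbb Q_\ell:v_\ell(y)\ge0\}$. We use the following: $v_\ell(y+y')\ge\min(v_\ell(y),v_\ell(y'))$, with equality if the two valuations differ; $c\,\mathbb Z_\ell=\ell^{v_\ell(c)}\mathbb Z_\ell$ for $c\ne0$; two balls $y+\ell^e\mathbb Z_\ell$ and $y'+\ell^{e'}\mathbb Z_\ell$ are either disjoint or nested; a rational number lying in $\mathbb Z_\ell$ for all $\ell$ is an integer.

**Notation.** From now on $G=BS(p,q)$, $r=q/p$, and $R=|r|=q'/p'$ in lowest terms with $p',q'\ge1$. A *coset* is a set $n_0+\kappa\mathbb Z$ with $n_0\in\mathbb Z$ and $\kappa\ge1$ an integer.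

## 3. The affine quotient and what it forgets

A natural first attempt is to compute in a matrix group. Let $\mathrm{Aff}(\mathbb Q)$ be the group of maps $n\mapsto\alpha n+\beta$ of $\mathbb Q$, $\alpha\ne0$. Send $a$ to $n\mapsto n+1$ and $t$ to $n\mapsto rn$. Then $ta^pt^{-1}$ goes to $n\mapsto r(n/r+p)=n+q$, so this is a homomorphism $\varphi:G\to\mathrm{Aff}(\mathbb Q)$. It shows that $a$ has infinite order.

The attempt breaks at the second equation of Section 1. In $BS(4,6)$ we have $\varphi(ta^{54}t^{-1})=\varphi(a^{81})$. But $ta^{54}t^{-1}a^{-81}$ has a $t$-letter and no pinch, since $4\nmid54$, so it is not $1$. In the quotient, all five candidates for the target $a^{81}$ are solutions; in the group only one is.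

So we must keep a multiplication by $r^{\pm1}$ together with its domain, the multiples of $p$ or of $q$. This creates a new difficulty: $x$ layers give $x$ divisibility conditions, and $x$ is an unknown. The next section shows that two of these conditions imply all the others.

## 4. Partial affine maps and their iterates

**Definition.** A *PA map* is a map $F:D\to\mathbb Z$ where $D=D(F)\subseteq\mathbb Z$ is empty or a coset and $F(n)=\alpha n+\beta$ with $\alpha\in\mathbb Q^*$, $\beta\in\mathbb Q$. We also write $F$ for the bijection $n\mapsto\alpha n+\beta$ of $\mathbb Q$ and of $\mathbb Q_\ell$.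

Example: in $BS(4,6)$, removing a layer $t\cdots t^{-1}$ is the PA map $T(n)=\frac32n$ with $D(T)=4\mathbb Z$.

**Composition.** Let $F'F$ have domain $\{n\in D(F):F(n)\in D(F')\}$. This is again a PA map, and it is computable. Indeed, let $D(F)=n_0+\kappa\mathbb Z$. Then $F(n_0)\in\mathbb Z$ and $\alpha\kappa=F(n_0+\kappa)-F(n_0)$ is a nonzero integer, so $F(D(F))=F(n_0)+\alpha\kappa\mathbb Z$ is a coset. Its intersection with the coset $D(F')$ is empty or a coset $n'+\kappa'\mathbb Z$ with $\alpha\kappa\mid\kappa'$. The preimage of the latter is $F^{-1}(n')+\alpha^{-1}\kappa'\mathbb Z$, where $F^{-1}(n')\in D(F)$ and $\alpha^{-1}\kappa'$ is a nonzero multiple of $\kappa$; so it is a coset. If one of the domains is empty, so is the domain of $F'F$.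

In particular $D(T^x)=\{n:T^jn\in D(T)\text{ for }0\le j<x\}$.

**Lemma 1.** Let $T(n)=\rho n+c$ be a PA map with domain $D=n_0+\kappa\mathbb Z$ and $D(T^2)\ne\emptyset$. Then for all $x\ge1$
$$D(T^x)=\{n\in\mathbb Q:\ n\in D,\ T^{x-1}n\in D\}.$$

*Proof.* The inclusion "$\subseteq$" is clear. For "$\supseteq$", let $n\in D$ and $T^{x-1}n\in D$. We treat each prime separately. Pick $n_1\in D$ with $Tn_1\in D$; this is possible because $D(T^2)\neq\emptyset$. For a prime $\ell$ put
$$D_\ell=n_0+\kappa\mathbb Z_\ell=n_1+\kappa\mathbb Z_\ell=Tn_1+\kappa\mathbb Z_\ell .$$
A rational $m$ lies in all $D_\ell$ iff $(m-n_0)/\kappa$ lies in all $\mathbb Z_\ell$, i.e. is an integer. So $D=\mathbb Q\cap\bigcap_\ell D_\ell$.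

If $v_\ell(\rho)\ge0$, then $T(D_\ell)=Tn_1+\rho\kappa\mathbb Z_\ell\subseteq Tn_1+\kappa\mathbb Z_\ell=D_\ell$. So $n\in D_\ell$ gives $T^jn\in D_\ell$ for all $j\ge0$.

If $v_\ell(\rho)<0$, then $T^{-1}(D_\ell)=T^{-1}(Tn_1+\kappa\mathbb Z_\ell)=n_1+\rho^{-1}\kappa\mathbb Z_\ell\subseteq D_\ell$. So $T^{x-1}n\in D_\ell$ gives, going backwards, $T^jn\in D_\ell$ for $0\le j\le x-1$.

Hence for $0\le j\le x-1$ the rational number $T^jn$ lies in every $D_\ell$, so it lies in $D$. $\square$

For $T(n)=\frac32n$ on $4\mathbb Z$ we have $D(T^2)=8\mathbb Z$, and the lemma gives $D(T^x)=\{n:4\mid n,\ 4\mid(3/2)^{x-1}n\}=2^{x+1}\mathbb Z$, as found in Section 1. The hypothesis $D(T^2)\ne\emptyset$ is needed: for $T(n)=n+1$ with $D=2\mathbb Z$ we have $D(T^2)=D(T^3)=\emptyset$, although $n\in D$ and $T^2n=n+2\in D$ for every even $n$.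

## 5. Pinches and good matchings

Next we encode "this word is a power of $a$" by a combinatorial object that records which letters cancel.

**Definition.** Number the $t$-letters of a word from left to right and let $\varepsilon_i=\pm1$ be the sign of the $i$-th. A *good matching* is a noncrossing perfect matching of the $t$-letters such that for each pair $i<j$ we have $\varepsilon_i=-\varepsilon_j$, and the subword strictly between the two letters represents some $a^e$ with $p\mid e$ if $\varepsilon_i=1$, and $q\mid e$ if $\varepsilon_i=-1$. Then the subword from $i$ to $j$ inclusive equals $a^{r^{\varepsilon_i}e}$.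

Example in $BS(4,6)$: in $t\,t\,a^{8}\,t^{-1}t^{-1}$ match letter $2$ with $3$ and $1$ with $4$. The inner pair encloses $a^8$ and equals $a^{12}$. The outer pair encloses $a^{12}$ and equals $a^{18}$.

**Lemma 2.** A word represents an element of $\langle a\rangle$ iff it has a good matching.

*Proof.* Suppose there is a good matching. Every outermost pair together with everything between equals a power of $a$, and outside these pairs the word consists of powers of $a$. So the word is a power of $a$.

Conversely, induct on the number of $t$-letters. Without $t$-letters the empty matching is good. If $W=a^g$ has a $t$-letter, then $Wa^{-g}=1$ contains a pinch by Britton's lemma. Its two $t$-letters are consecutive $t$-letters of $W$, and since $a^{-g}$ stands after the last $t$-letter, the pinch is a subword of $W$. Replace it by the equal power of $a$. The new word represents the same element and has a good matching by induction. Put the pinch back and add its two letters as a pair. The matching stays noncrossing, since the two letters are adjacent among the $t$-letters. The subword enclosed by any other pair still represents the same element.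 So the new matching is good. $\square$

## 6. Hyperbolic blocks, bands and skeletons

In a word such as $u_1^{x_1}g_1u_2^{x_2}\cdots$ with unknown $x_i$, the number of $t$-letters is unbounded. We show that a good matching is nevertheless described by a bounded picture and finitely many independent natural numbers.

**Step 1 (cyclic reduction).** This step makes powers free of pinches. Given $w_i$, replace pinches by equal powers of $a$ until none is left. If $t$-letters remain, write the result as $a^{e_0}t^{\varepsilon_1}a^{e_1}\cdots t^{\varepsilon_n}a^{e_n}$ and conjugate by $a^{e_0}$; this gives $u=t^{\varepsilon_1}a^{e_1}\cdots t^{\varepsilon_n}a^{e_n}$ with a new value of $e_n$. If $t^{\varepsilon_n}a^{e_n}t^{\varepsilon_1}$ is a pinch, then $\varepsilon_n=-\varepsilon_1$, hence $n\ge2$. Conjugating $u$ by $t^{\varepsilon_n}a^{e_n}$ gives $t^{\varepsilon_n}a^{e_n}t^{\varepsilon_1}a^{e_1}\cdots t^{\varepsilon_{n-1}}a^{e_{n-1}}$; replace the pinch at the front. The number of $t$-letters has dropped by $2$. Repeat the whole procedure; it ends. We obtain $w_i=h_iu_ih_i^{-1}$, where either $u_i=a^{c_i}$ (*elliptic*), or $u_i=t^{\varepsilon_{i,1}}a^{e_{i,1}}\cdots t^{\varepsilon_{i,n_i}}a^{e_{i,n_i}}$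 with $n_i\ge1$ has no pinch even cyclically (*hyperbolic*). In the hyperbolic case $u_i^x$ contains no pinch for any $x\ge1$, because two consecutive $t$-letters of $u_i^x$ are consecutive in $u_i$ or cyclically consecutive.

Examples in $BS(4,6)$: $tat^{-1}$ has no pinch, but $t^{-1}a^0t$ is a cyclic pinch, and $tat^{-1}=h\,a\,h^{-1}$ with $h=t$ is elliptic. The word $tat^{-1}a$ is hyperbolic with $n=2$, since $4\nmid1$ and $6\nmid1$.

**Step 2 (blocks).** This step sorts the letters. The knapsack equation becomes $W=1$ with
$$W=g_0u_1^{x_1}g_1u_2^{x_2}\cdots u_k^{x_k}g_k,$$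
where the $g_i$ are fixed words. Delete elliptic powers with $c_i=0$; their exponents are arbitrary. Guess which hyperbolic $x_i$ are $0$ and delete those powers; the remaining hyperbolic $x_i$ are $\ge1$. (A *guess* means that we run through finitely many choices and treat each separately.) Now $W$ is a concatenation of *hyperbolic blocks* $u_i^{x_i}$ with $x_i\ge1$, *letter blocks* $t^{\pm1}$ (each $t$-letter of each $g_i$ is its own block), constant powers of $a$, and elliptic blocks $a^{c_ix_i}$ with $c_i\ne0$. Let $B_1,\dots,B_N$ be the hyperbolic and letter blocks in order. All $t$-letters lie in them, and $N$ is bounded by the input.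

**Step 3 (no pair inside one block).** Fix values of the exponents and a good matching of $W$. Suppose some pair $i<j$ lies in one block $B$, and take one with $j-i$ minimal. The letters strictly between lie in $B$ and are matched among themselves, so by minimality there are none, and $j=i+1$. Then letters $i,j$ with the power of $a$ between them form a pinch in $B$. But a letter block has only one $t$-letter, and a hyperbolic block has no pinch. Contradiction.

**Step 4 (bands).** This step shows that for blocks $B<B'$ the pairs between $B$ and $B'$ are parallel and consecutive. Let these pairs be $(i_1,j_1),(i_2,j_2),\dots$ with $i_1<i_2<\cdots$ in $B$. Since the matching is noncrossing, $j_1>j_2>\cdots$. Let $i$ be a letter with $i_s<i<i_{s+1}$; it lies in $B$. Its partner lies between $i_s$ and $j_s$ and not between $i_{s+1}$ and $j_{s+1}$. So it lies in $(i_s,i_{s+1})\subseteq B$, which Step 3 forbids, or in $(j_{s+1},j_s)\subseteq B'$, and then $i$ belongs to a pair of our list strictly between two successive ones, which is absurd. So $i_{s+1}=i_s+1$. A letter $j$ with $j_{s+1}<j<j_s$ lies in $B'$, and its partner would lie in $(i_s,i_{s+1})$,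 which is empty, or in $(j_{s+1},j_s)\subseteq B'$, again forbidden by Step 3. So $j_s=j_{s+1}+1$.

**Step 5 (skeletons and lengths).** Contract each band to one arc with one endpoint in $B$ and one in $B'$. We get a *skeleton*: a noncrossing perfect matching on a sequence of points divided into $N$ nonempty consecutive groups, with no arc inside a group and at most one arc between any two groups. There are at most $N(N-1)/2$ arcs, so there are finitely many skeletons. Conversely, take a skeleton with lengths $\lambda_b\ge1$ for its arcs $b$, such that for every block the lengths of the arcs at it sum to its number of $t$-letters. Replacing each arc $b$ by $\lambda_b$ parallel arcs gives a noncrossing perfect matching of the $t$-letters of $W$, and contraction followed by this expansion gives back the original matching. By Lemma 2, the instance is solvable iff for some guess, skeleton, lengths and values of the elliptic variables, the expanded matching is good and the total exponent of $W$ is $0$.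

Example: for three hyperbolic blocks and no letter blocks, each group must meet an arc, so the arcs join the pairs of groups in one of the sets $\{12,23\}$, $\{12,13\}$, $\{13,23\}$, $\{12,13,23\}$. The noncrossing condition then fixes the order of the points. There are four skeletons.

**Step 6 (free length parameters).** This step removes the constraints between lengths. Let $P=2\,\mathrm{lcm}\{n_i:u_i\text{ hyperbolic}\}$, and $P=2$ if there are none. Write
$$\lambda_b=Px_b+d_b,\qquad 1\le d_b\le P,\quad x_b\in\mathbb N .$$
At a letter block there is exactly one point and its arc has $\lambda_b=1$, that is, $x_b=0$, $d_b=1$. At a hyperbolic block with word $u_i$ the condition is $\sum_b\lambda_b=n_ix_i$ for some $x_i\ge1$, the sum running over the arcs at this block. The unknown $x_i$ occurs nowhere else, the sum is positive, and $n_i\mid P$. So the condition says exactly $\sum_bd_b\equiv0\pmod{n_i}$, and the $x_b$ do not enter. We guess the skeleton, the $d_b$ satisfying these constraints, and which $x_b$ are $0$ (forced for arcs at letter blocks). The remaining $x_b\ge1$ are free and independent.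

## 7. From bands to tree systems

It remains to express that the expanded matching is good with total exponent $0$. We fix a guess.

**Step 1 (phases).** We show that the guess determines the relevant local data. In a hyperbolic block $u_i^{x_i}$ the letter at position $m$ has *phase* $m$ modulo $n_i$. The phase determines its sign and the exponent of $a$ directly after it. The run of letters belonging to an arc $b$ starts at position $1+\sum\lambda_{b'}$, the sum being over the earlier arcs at this block. Since $n_i\mid P$, this is congruent to $1+\sum d_{b'}$ modulo $n_i$. So the phases at both ends of each run are fixed by the guess.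

**Step 2 (one step along a band).** Let arc $b$ join $B$ (left) and $B'$ (right), with pairs $(i_1,j_1)$ (outermost), $\dots$, $(i_\lambda,j_\lambda)$ (innermost). Let $a^{n_b}$ be the value of the subword strictly between $i_\lambda$ and $j_\lambda$, and let $a^{m_b}$ be the value of the subword from $i_1$ to $j_1$ inclusive. We count from the inside: step $s'=0,1,\dots,\lambda-1$ treats the pair $s=\lambda-s'$. If $M$ is the exponent inside pair $s$ and $\varepsilon$ the sign of letter $i_s$, goodness requires that letter $j_s$ has sign $-\varepsilon$, and that $p\mid M$ if $\varepsilon=1$, $q\mid M$ if $\varepsilon=-1$. If $s>1$, the exponent inside pair $s-1$ is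
$$r^{\varepsilon}M+\delta,$$
where $\delta$ is the $a$-exponent directly after letter $i_{s-1}$ plus the one directly after letter $j_s$; here we use that $i_{s-1},i_s$ are consecutive letters of $B$, and $j_s,j_{s-1}$ are consecutive letters of $B'$. The phase of $i_s$ is a constant minus $s'$ and that of $j_s$ is a constant plus $s'$, and these constants are fixed by the guess (note $\lambda\equiv d_b$ modulo the $n_i$ of either hyperbolic block). So signs and $\delta$'s are periodic in $s'$ with period $P/2$, a common multiple of the $n_i$.

**Step 3 (the map of a band).** Each step is a PA map: $M\mapsto r^\varepsilon M$, possibly plus $\delta$, on $p\mathbb Z$ or $q\mathbb Z$. If $x_b\ge1$, let $T_b$ be the composition of the steps $s'=0,\dots,P-1$, each with its $\delta$. The first $Px_b$ steps treat pairs with $s>d_b\ge1$, so each has its $\delta$, and by periodicity their composition is $T_b^{x_b}$. Let $U_b$ be the composition of $d_b$ further steps (with phases as for $s'=0,\dots,d_b-1$), the last one without $\delta$. Then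
$$m_b=U_b\big(T_b^{x_b}(n_b)\big), \tag{4}$$
and the divisibility conditions along the band say exactly that $n_b$ lies in the domain of $U_bT_b^{x_b}$. If the sign condition fails on a relevant step (the $d_b$ steps if $x_b=0$; all phases if $x_b\ge1$, since then $\lambda_b>P$), discard the guess. Write $T_b(n)=\rho n+c$. Then $\rho=r^\sigma$ with $\sigma$ the sum of the signs of the left letters over $P$ steps. By $P/2$-periodicity $\sigma$ is even. So
$$\rho=R^\sigma>0,$$
also when $r<0$. This is why $P$ carries a factor $2$.

**Step 4 (the inner exponents).** We express $n_b$ through arcs further inside. The exponent $n_b$ is the sum of the constant $a$-exponents lying directly in the interior of the innermost pair of $b$ (they come from the $g_i$ or follow letters of known phase, and their number and values are fixed by the guess), the terms $c_ix_i$ for elliptic blocks lying directly there, and the $m_{b'}$ for the arcs $b'$ directly nested in $b$. The same description holds for the whole word, regarded as the root, whose exponent must be $0$. Each elliptic variable occurs exactly once in the whole description.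

So arcs and root form a rooted tree, and we have arrived at the following kind of problem.

**Definition.** A *tree system* consists of a finite rooted tree with the following data. Each vertex $v$ carries an integer $b_v$ and finitely many nonzero integers $c_{v,i}$ with variables $k_{v,i}\in\mathbb N$. Each non-root vertex $w$, identified with the edge to its parent, has one of three types, giving a relation between integers $n_w,m_w$:

* (F): a PA map $F$; the relation is $n_w\in D(F)$, $m_w=F(n_w)$.
* (Tr): a coset $D=n_0+\kappa\mathbb Z$, a nonzero $c\in\kappa\mathbb Z$, a PA map $U$ with domain $D_U$, and a variable $k_w\in\mathbb N$; the relation is $n_w\in D$, $n_w+c(k_w+1)\in D_U$, $m_w=U(n_w+c(k_w+1))$.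
* (E), only if $R\ne1$: a PA map $T(n)=\rho n+c$ with domain $D=n_0+\kappa\mathbb Z$, where $\rho=R^\sigma$, $\sigma\in\mathbb Z\setminus\{0\}$; a PA map $U$ with domain $D_U=n_U+\kappa_U\mathbb Z$; and a variable $x_w\in\mathbb N$, $x_w\ge1$; the relation is $n_w\in D$, $T^{x_w-1}n_w\in D$, $T^{x_w}n_w\in D_U$, $m_w=U(T^{x_w}n_w)$.

All domains are nonempty, and all variables are distinct and independent. A *solution* assigns values to all variables such that these relations hold, $n_{\rm root}=0$, and for all $v$
$$n_v=b_v+\sum_ic_{v,i}k_{v,i}+\sum_{w\text{ child of }v}m_w. \tag{5}$$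

**Proposition 3.** From a knapsack instance one can compute finitely many tree systems such that the instance is solvable iff at least one of them is solvable.

*Proof.* By Section 6 and Steps 1–4, each guess that is not discarded gives a tree with equations (5), where the $k_{v,i}$ are the elliptic variables, and relations (4). It remains to bring (4) into one of the three types. Whenever $U_b$, or $T_b$ (if $x_b\ge1$), or a map $F$ below has empty domain, discard the guess.

If $x_b=0$: type (F) with $F=U_b$.

If $x_b\ge1$ and $D(T_b^2)=\emptyset$: since $D(T_b^x)\subseteq D(T_b^2)$ for $x\ge2$, we must have $x_b=1$; type (F) with $F=U_bT_b$.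

If $x_b\ge1$, $D(T_b^2)\ne\emptyset$ and $\rho=1$: let $D=n_0+\kappa\mathbb Z$ be the domain of $T_b$. Some $n$ has $n\in D$ and $n+c\in D$, so $c\in\kappa\mathbb Z$. Hence $D(T_b^x)=D$ and $T_b^x(n)=n+cx$ for all $x\ge1$. If $c=0$, the value of $x_b\ge1$ is irrelevant: type (F) with $F=U_bT_b$. If $c\ne0$: type (Tr) with $x_b=k_w+1$.

If $x_b\ge1$, $D(T_b^2)\ne\emptyset$ and $\rho\ne1$: then $R\ne1$ and $\sigma\ne0$, and Lemma 1 describes $D(T_b^x)$; type (E) with $x_w=x_b$. $\square$

**Two examples in $BS(4,6)$.** For (2), $W=t^xa^y(t^{-1})^za^{-54}$. With $x,z\ge1$ there are two hyperbolic blocks with $n=1$, one arc, and $P=2$. Each step is $M\mapsto\frac32M$ on $4\mathbb Z$ with $\delta=0$. So $T(n)=\frac94n$ on $8\mathbb Z$, with $D(T^2)=32\mathbb Z\ne\emptyset$. The tree is a root with $b=-54$ and one child with $n_w=k$. For $d=1$ and $x_b=1$ (so $\lambda=3$) the conditions are $8\mid k$, $4\mid\frac94k$, $\frac{27}{8}k=54$, with solution $k=16$, as in Section 1.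

For a translation, let $u=tat^{-1}a$ and $v=ta^3t^{-1}a^5$ and consider $u^xa^5v^x$. The innermost exponent is $1+5=6$. Suppose the exponent inside a pair $(t^{-1},t)$ is $n=6m$. Then this pair equals $a^{4m}$, the next pair encloses $a^{1+4m+3}=a^{4(m+1)}$ and equals $a^{6(m+1)}$, and the next exponent inside is $1+6(m+1)+5=n+12$. So two steps act as $n\mapsto n+12$ on $6\mathbb Z$. For $x=1$ we get $u a^5v=a^{12}a^5=a^{17}$, and in general $u^xa^5v^x=a^{12x+5}$. With $P=4$, the map $T_b$ is $n\mapsto n+24$.

The rest of the proof of Theorem A is the following statement.

**Theorem 4.** Solvability of tree systems is decidable.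

For type (E) put $f=c/(1-\rho)$, the fixed point of $T$. Then $T^xn=f+\rho^x(n-f)$ for all $x\in\mathbb Z$. We write $U(z)=\alpha z+\beta$ in types (Tr), (E), and $F(n)=\alpha n+\beta$ in type (F). The difficulty is the product $\rho^{x}\cdot n$ in which both factors depend on variables.

## 8. $R=1$ and $\min(p',q')=1$: Presburger and Büchi arithmetic

**Case $R=1$.** There are no (E) edges. Solvability is expressed by linear equations and congruences over natural-number variables, hence by a Presburger sentence.

**Case $\min(p',q')=1$, $R\ne1$.** Let $Q=\max(p',q')\ge2$. Each (E) edge has $\rho_w=Q^{s_w}$ with $s_w\in\mathbb Z\setminus\{0\}$. We translate solvability into a sentence of $(\mathbb N;+,V_Q)$. The trick is to store not $n_v$ but $n_v$ times a power of $Q$, chosen so that multiplication by $\rho^{x}$ becomes a change of unit. Integers are coded as differences of natural numbers, and linear equations with rational coefficients are multiplied by common denominators.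

*Vocabulary.* "$H$ is a power of $Q$" means $H\ge1\wedge V_Q(H)=H$. For such $H$ and an integer $Y$, "$H\mid Y$" means $Y=0$ or $V_Q(|Y|)\ge H$. "$A\in n_0H+\kappa H\mathbb Z$" means $\exists Y\,(H\mid Y\wedge A=n_0H+\kappa Y)$.

*Variables.* For each vertex $v$: a power $H_v=Q^{h_v}$ and an integer $N_v$, meaning $n_vH_v$. For each non-root $w$ with parent $u$: an integer $M_w$, meaning $m_wH_u$. For each $k_{v,i}$: a $K_{v,i}\ge0$ with $H_v\mid K_{v,i}$, meaning $k_{v,i}H_v$. For each $k_w$ of a (Tr) edge: a $K_w\ge0$ with $H_u\mid K_w$, meaning $k_wH_u$.

*Conditions.* For all $v$: $N_v=b_vH_v+\sum_ic_{v,i}K_{v,i}+\sum_wM_w$, and $N_{\rm root}=0$.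

For $w$ of type (F) with $D(F)=n_0+\kappa\mathbb Z$: $H_w=H_u$, $N_w\in n_0H_u+\kappa H_u\mathbb Z$, $M_w=\alpha N_w+\beta H_u$.

For $w$ of type (Tr) with $D_U=n_U+\kappa_U\mathbb Z$ and $Z_w:=N_w+c(K_w+H_u)$: $H_w=H_u$, $N_w\in n_0H_u+\kappa H_u\mathbb Z$, $Z_w\in n_UH_u+\kappa_UH_u\mathbb Z$, $M_w=\alpha Z_w+\beta H_u$.

For $w$ of type (E) with $s=s_w$: we require $h_w-h_u\in s\cdot\{1,2,\dots\}$, so that $H_w=Q^{sx}H_u$ with $x\ge1$. This is expressed by $H_w>H_u$ if $s>0$ and $H_w<H_u$ if $s<0$, together with $h_w\equiv h_u\pmod{|s|}$. The congruence is a disjunction over residues $j$ using the sets $\{Q^n:n\equiv j\bmod|s|\}$, which are recognizable in base $Q$ and hence definable. Put $H'=Q^sH_u$, a linear relation with constant coefficients; $H'$ is a power of $Q$ lying weakly between $H_u$ and $H_w$, hence an integer. We have $H'\rho^{x-1}=H_u\rho^x=H_w$. So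
$$H'\,T^{x-1}n_w=fH'+N_w-fH_w,\qquad H_u\,T^xn_w=fH_u+N_w-fH_w .$$
The conditions $n_w\in D$, $T^{x-1}n_w\in D$, $T^xn_w\in D_U$, multiplied by $H_w,H',H_u$ respectively, read
$$N_w\in n_0H_w+\kappa H_w\mathbb Z,\quad fH'+N_w-fH_w\in n_0H'+\kappa H'\mathbb Z,\quad fH_u+N_w-fH_w\in n_UH_u+\kappa_UH_u\mathbb Z,$$
and the last relation is $M_w=\alpha(fH_u+N_w-fH_w)+\beta H_u$.

*Correctness.* Given a solution of the tree system, the numbers $h_v$ are determined by $h_{\rm root}$ and the $x_w$; choose $h_{\rm root}$ so large that all $h_v\ge0$. Then all conditions hold. Conversely, from values satisfying the formula put $n_v=N_v/H_v$, $m_w=M_w/H_u$, $k=K/H$ and $x_w=(h_w-h_u)/s_w$. Each $n_w$ is an integer because it lies in a coset, the root value is $0$, each $m_w$ is an integer because PA maps are integer valued on their domains, and all relations hold after division. So this case is decidable.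

**Where the translation stops.** Let $R=3/2$. The units would have to satisfy $H_w/H_u=R^{\sigma x}$ with $\sigma x\ne0$. In the translation all units are powers of one integer $Q\ge2$, so $H_w/H_u$ or its inverse is an integer. No nonzero power of $3/2$ has this property. The unit trick therefore has no starting point, and a different idea is needed. In Section 1 two effects were visible. For (2), all contributions had one sign, size bounded some quantities, and the primes $2$ and $3$ did the rest. For (3), contributions of both signs occurred, size was useless, and only congruences remained. The proof splits accordingly.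

## 9. Two opposite primes and the signs of the coefficients

From now on $p',q'\ge2$. For every (E) edge, $\rho=R^\sigma$ with $\sigma\ne0$, and both $p'$ and $q'$ have prime divisors. So there are primes $\ell,\ell'$ with
$$v_\ell(\rho)<0<v_{\ell'}(\rho). \tag{6}$$

Let $k_1,\dots,k_l$ be all the variables $k_{v,i}$ and $k_w$, and let $x\in X:=\{x\in\mathbb N^{r_0}:\text{all }x_w\ge1\}$ be the tuple of exponents of the $r_0$ (E) edges. For fixed $x$ every $n_v$ is an affine function of $k$ with rational coefficients. Put $\theta_w=\alpha_w$ for types (F), (Tr), and $\theta_w=\alpha_w\rho_w^{x_w}$ for type (E). Let $\gamma_i(x)$ be the coefficient of $k_i$ in $n_{\rm root}$. For $k_i=k_{v,j}$ it is $c_{v,j}\prod\theta_{w'}$, the product over the edges from $v$ up to the root. For $k_i=k_w$ of a (Tr) edge it is $\alpha_wc_w\prod\theta_{w'}$, the product over the edges strictly above $w$. So $\gamma_i(x)\ne0$. Since all $\rho>0$, the sign of $\gamma_i(x)$ does not depend on $x$.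

Either all $\gamma_i$ have the same sign (including $l=0$), or there are two of opposite signs. Section 10 treats the first case and Section 11 the second.

## 10. Equal signs: tame sets of integers

Let all $\gamma_i$ have sign $\eta\in\{1,-1\}$, with $\eta=1$ if $l=0$. We list, from the leaves to the root, the attainable values below any given bound.

**Step 1 (orienting the vertices).** Put $\varepsilon_{\rm root}=\eta$ and $\varepsilon_w=\varepsilon_u\,\mathrm{sgn}(\alpha_w)$ for $w$ with parent $u$. Then $\varepsilon_v$ is $\eta$ times the product of the signs of the $\alpha$'s above $v$. Since the sign of $\gamma_i$ is the sign of $c_{v,i}$ (or of $\alpha_wc_w$) times the product of the signs of the $\alpha$'s on the edges above, and equals $\eta$, we get $\varepsilon_vc_{v,i}>0$ for all $v,i$, and $\varepsilon_wc_w>0$ for all (Tr) edges $w$.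

**Definition.** Let $\varepsilon=\pm1$. A set $Y\subseteq\mathbb Z$ is *$\varepsilon$-tame* if for each $K\in\mathbb Z$ the set $\{n\in Y:\varepsilon n\le K\}$ is finite and we have an algorithm which outputs it on input $K$.

For example, $\{n^2:n\in\mathbb N\}$ is $1$-tame but not $(-1)$-tame.

**Step 2 (closure properties).** If $Y$ is $\varepsilon$-tame, membership is decidable: to test $n$, list with $K=\varepsilon n$. A lower bound for $\varepsilon n$ on $Y$ is computable: the minimum of $\varepsilon n$ over $\{n\in Y:\varepsilon n\le0\}$ if this set is nonempty, else $0$. Sums of $\varepsilon$-tame sets are $\varepsilon$-tame: if $L,L'$ are lower bounds for $Y,Y'$, then $\varepsilon(n+n')\le K$ forces $\varepsilon n\le K-L'$ and $\varepsilon n'\le K-L$, so there are finitely many listable pairs. Finite explicitly given sets are $\varepsilon$-tame; $c\,\mathbb N$ is $\varepsilon$-tame if $\varepsilon c>0$; the intersection of an $\varepsilon$-tame set with a coset is $\varepsilon$-tame.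

**Step 3 (attainable sets).** Let $S_v$ be the set of integers $n_v$ attainable by admissible values of the variables in the subtree of $v$ (the $k_{v,i}$ and everything on edges and vertices strictly below $v$), all conditions of edges strictly below $v$ being satisfied. For $w$ with parent $u$ let $M_w$ be the set of resulting $m_w$, the conditions of the edge $w$ included. Different subtrees have disjoint variables, so
$$S_v=b_v+\sum_ic_{v,i}\mathbb N+\sum_{w\text{ child of }v}M_w .$$
The system is solvable iff $0\in S_{\rm root}$.

**Lemma 5.** Let $w$ have parent $u$. If $S_w$ is $\varepsilon_w$-tame, then $M_w$ is $\varepsilon_u$-tame.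

*Proof.* Write $\varepsilon=\varepsilon_w$. Each relation first produces a set $Z$ of integers $z$ in $D(F)$ or $D_U$, and then $m=\alpha z+\beta$. Since $\varepsilon_u\alpha=|\alpha|\varepsilon$, we have $\varepsilon_um=|\alpha|\,\varepsilon z+\varepsilon_u\beta$. So it suffices that $Z$ is $\varepsilon$-tame.

Type (F): $Z=S_w\cap D(F)$ is tame. Type (Tr): $Z=\big((S_w\cap D)+c+c\,\mathbb N\big)\cap D_U$ is tame, because $\varepsilon c>0$ by Step 1.

Type (E): $Z$ is the set of all $z=T^xn=f+\rho^x(n-f)$ with $n\in S_w\cap D$, $x\ge1$, $T^{x-1}n\in D$, $z\in D_U$. Note
$$\varepsilon(z-f)=\rho^x\,\varepsilon(n-f),\qquad\rho>0 .$$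
Given $K$, we list all $z\in Z$ with $\varepsilon z\le K$ according to the sign of $\varepsilon(n-f)$.

If $n=f$ (possible only for $f\in\mathbb Z$), then $T^{x-1}n=z=f$ for every $x$. Include $f$ iff $f\in S_w\cap D\cap D_U$ and $\varepsilon f\le K$.

If $\varepsilon(n-f)<0$, then $\varepsilon n<\varepsilon f$, and by tameness $n$ runs over a computable finite set. Take $\ell$ as in (6). As $z\in\mathbb Z$,
$$v_\ell(n-f)+x\,v_\ell(\rho)=v_\ell(z-f)\ge\min(0,v_\ell(f)).$$
Since $n\ne f$ and $v_\ell(\rho)<0$, this bounds $x$. Enumerate the pairs $(n,x)$ and check $n\in S_w\cap D$, $T^{x-1}n\in D$, $z\in D_U$, $\varepsilon z\le K$.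

If $\varepsilon(n-f)>0$, then $\varepsilon(z-f)>0$, so $\varepsilon f<\varepsilon z\le K$. Hence $z$ runs over a finite set, and $z\ne f$. Take $\ell'$ as in (6). As $n=f+\rho^{-x}(z-f)\in\mathbb Z$,
$$v_{\ell'}(z-f)-x\,v_{\ell'}(\rho)=v_{\ell'}(n-f)\ge\min(0,v_{\ell'}(f)),$$
which bounds $x$ because $v_{\ell'}(\rho)>0$. Enumerate the pairs $(z,x)$ and check $n\in S_w\cap D$, $T^{x-1}n\in D$, $z\in D_U$; membership in $S_w$ is decidable by tameness. $\square$

**Step 4 (conclusion in the equal-sign case).** For a leaf, $S_v=b_v+\sum_ic_{v,i}\mathbb N$ is $\varepsilon_v$-tame by Steps 1 and 2. By induction from the leaves, using Lemma 5, every $S_v$ is $\varepsilon_v$-tame. So "$0\in S_{\rm root}$" is decidable.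

The last case of Lemma 5 is the argument used for (2), where $f=0$, $z$ was fixed, and the prime $\ell'=3$ bounded $x$.

## 11. Mixed signs: local solvability at finitely many primes

Now $\gamma_i>0>\gamma_j$ for some $i,j$; in particular $l\ge2$. For fixed $x\in X$, a tuple $k\in\mathbb N^l$ gives a solution iff
$$\gamma_0(x)+\sum_i\gamma_i(x)k_i=0\quad\text{and}\quad L_s(k)\in n_s+\kappa_s\mathbb Z\ \text{ for finitely many } s, \tag{7}$$
where $\gamma_0(x)$ is the constant term of $n_{\rm root}$ and the $L_s$ (depending on $x$) are affine over $\mathbb Q$: these are the domain conditions of the edges. Integrality of the $n_w,m_w$ follows from the domain conditions.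

**Step 1 (positivity is automatic).** We show that (7) has a solution in $\mathbb N^l$ iff it has one in $\mathbb Z^l$. Let $I_+,I_-$ be the nonempty sets of indices with $\gamma_i>0$, resp. $\gamma_i<0$. Put $h_i=1/(|I_\pm|\,|\gamma_i(x)|)$ for $i\in I_\pm$. Then all $h_i>0$ and $\sum_i\gamma_i(x)h_i=1-1=0$. Multiply $h$ by a positive integer so that it becomes integral and so that the linear part of each $L_s$ takes a value in $\kappa_s\mathbb Z$ at $h$. Adding multiples of $h$ to $k$ preserves (7), and a large multiple moves any $k\in\mathbb Z^l$ into $\mathbb N^l$.

**Step 2 (local–global).** We pass from $\mathbb Z$ to all $\mathbb Z_\ell$. Introduce variables $y_s$ with $L_s(k)=n_s+\kappa_sy_s$ and clear denominators. We get a linear system $Ay=b$ with integer matrix $A$ and integer vector $b$, to be solved over $\mathbb Z$. By the Smith normal form, $A=U_1^{-1}\,\mathrm{diag}(d_1,\dots,d_m,0,\dots)\,U_2^{-1}$ with $U_1,U_2$ invertible over $\mathbb Z$ and $d_i\ne0$ (the diagonal matrix may be rectangular). Over $\mathbb Z$, and over each $\mathbb Z_\ell$, the system is solvable iff $d_i\mid(U_1b)_i$ in this ring for $i\le m$ and $(U_1b)_i=0$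 for $i>m$. An integer is divisible by $d_i$ in $\mathbb Z$ iff it is so in every $\mathbb Z_\ell$. Hence the system is solvable over $\mathbb Z$ iff it is solvable over $\mathbb Z_\ell$ for every prime $\ell$.

Let $X_\ell\subseteq X$ be the set of $x$ for which (7) has a solution $k\in\mathbb Z_\ell^l$, with $n_s+\kappa_s\mathbb Z_\ell$ in place of $n_s+\kappa_s\mathbb Z$. The tree system is solvable iff $\bigcap_\ell X_\ell\ne\emptyset$.

For (3), working with single layers, $x\ge 1$ layers give the equation $(3/2)^xy-9z=3$ with $y\in2^{x+1}\mathbb Z_2$ at the prime $2$. At $\ell=2$ it is always solvable, as $9$ is a unit of $\mathbb Z_2$. At $\ell=3$ it says $3\in3^x\mathbb Z_3+9\mathbb Z_3$, i.e. $x\le1$. At $\ell\ge5$ it is always solvable. This agrees with Section 1.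

**Step 3 (almost all primes impose nothing).** Let $\Pi$ be the finite set of primes dividing $pq$, or some $\kappa$ (of any domain), or some $c_{v,i}$, or the $c$ of a (Tr) edge, or a numerator or denominator of some $\alpha$, or a denominator of some $\beta$ or of some constant $c$ of a map $T$. Let $\ell\notin\Pi$. Then every local domain $n_0+\kappa\mathbb Z_\ell$ equals $\mathbb Z_\ell$, and all $F,U,T$ are affine bijections of $\mathbb Z_\ell$, since their slopes are units and their constants lie in $\mathbb Z_\ell$. Consider the set of locally attainable $n_v$: the $k$'s in the subtree of $v$ range over $\mathbb Z_\ell$, and the conditions strictly below $v$ hold in $\mathbb Z_\ell$-form. We claim by induction from the leaves that it is a nonempty subset of $\mathbb Z_\ell$, and equals $\mathbb Z_\ell$ if the subtree of $v$ contains some $k_i$. Nonemptiness is clear since no condition restricts anything. If $v$ carries some $k_{v,i}$, the summand $c_{v,i}\mathbb Z_\ell=\mathbb Z_\ell$ fills everything. If a child edge $w$ is of type (Tr), the values $n_w+c(k_w+1)$ fill $\mathbb Z_\ell$, hence so do the $m_w$. If the subtree of a child $w$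 contains some $k_i$, the $n_w$ fill $\mathbb Z_\ell$, and the $m_w$ do so for type (F) and (E) because $F$ and $UT^{x_w}$ are bijections of $\mathbb Z_\ell$. The root's tree contains some $k_i$, so $0$ is attained for every $x$: $X_\ell=X$.

It remains to describe $X_\ell$ for $\ell\in\Pi$. Fix such an $\ell$ and let $h=v_\ell(R)$.

**Step 4 (valuations of exponential sums).** We prove that the conditions that will arise define Presburger sets.

**Definition.** An *exponential sum* is a function $g(x)=\sum_{j=1}^J\beta_jR^{E_j(x)}$ on $X$ with $\beta_j\in\mathbb Q$ and $E_j$ affine forms with integer coefficients.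

**Lemma 6.** Let $g$ be an exponential sum and $e(x)$ an affine form with integer coefficients; if $h=0$ let $e$ be constant. Then $\{x\in X:v_\ell(g(x))\ge e(x)\}$ is effectively Presburger definable.

*Proof.* Let $h>0$. Induct on $J$. If $J=0$, then $g=0$ and the set is $X$. Terms with $\beta_j=0$ can be dropped, so let all $\beta_j\ne0$. Split $X$ into finitely many Presburger regions according to which $E_j$ is minimal, and consider the region where $E_1$ is minimal. Choose $C\in\mathbb N$ with $hC>v_\ell(\beta_1)-v_\ell(\beta_j)$ for all $j$. Where $E_j-E_1\ge C$ for all $j\ge2$, every term with $j\ge2$ satisfies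
$$v_\ell(\beta_jR^{E_j})=v_\ell(\beta_j)+hE_j\ge v_\ell(\beta_j)+hC+hE_1>v_\ell(\beta_1)+hE_1 .$$
So $v_\ell(g)=v_\ell(\beta_1)+hE_1$, and the condition is an affine inequality. The rest of the region is covered by the finitely many subregions $E_j-E_1=\delta$ with $j\ge2$, $0\le\delta<C$. There $\beta_1R^{E_1}+\beta_jR^{E_j}=(\beta_1+\beta_jR^\delta)R^{E_1}$, so $g$ coincides on the subregion with an exponential sum with at most $J-1$ terms, and induction applies.

Let $h<0$. Then $v_\ell(\beta_jR^{E_j})=v_\ell(\beta_j)+|h|(-E_j)$, and the same argument works with $R^{-1}$ and $-E_j$ in place of $R$ and $E_j$, i.e. with maximal $E_j$.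

Let $h=0$. Choose $A\ge0$ with $\ell^A\beta_j\in\mathbb Z_\ell$ for all $j$. The condition is $\ell^Ag(x)\in\ell^{e+A}\mathbb Z_\ell$. It is trivially true if $e+A\le0$. Otherwise $R$ is a unit modulo $\ell^{e+A}$, and the condition depends only on the $E_j(x)$ modulo the order of $R$ modulo $\ell^{e+A}$. $\square$

For instance, with $R=3/2$ and $\ell=3$, the sum $g=R^{x_1}-R^{x_2}$ has $v_3(g)\ge2$ iff $x_1=x_2$ or $\min(x_1,x_2)+v_3(R^{|x_1-x_2|}-1)\ge2$. The last valuation is $0$ for $x_1\ne x_2$, since $v_3(R^{|x_1-x_2|})>0$. So the condition is $x_1=x_2\ \vee\ (x_1\ge2\wedge x_2\ge2)$.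

**Step 5 (families of balls).** We introduce the shape of locally attainable sets.

**Definition.** An *$\ell$-family* is a set-valued function $S(x)\subseteq\mathbb Q_\ell$ on $X$ given by finitely many disjoint Presburger sets $\Phi_i\subseteq X$ with
$$S(x)=\beta_i(x)+\ell^{e_i(x)}\mathbb Z_\ell\ \text{ on }\Phi_i,\qquad S(x)=\emptyset\text{ elsewhere}.$$
Here $\beta_i$ is an exponential sum, and $e_i$ is either $\infty$ (with $\ell^\infty\mathbb Z_\ell:=0$) or an affine form with integer coefficients, constant if $h=0$. The family is *open* if no $e_i$ is $\infty$.

For example, with $R=3/2$ and $\ell=2$ (so $h=-1$), the function $x\mapsto R^{-x}\,4\mathbb Z_2=2^{x+2}\mathbb Z_2$ is an open $2$-family.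

The $\ell$-families are effectively closed under the following operations; for two families, first pass to the sets $\Phi_i\cap\Phi_j'$.

* Sums: $(\beta,e)+(\beta',e')=(\beta+\beta',\min(e,e'))$, after splitting by $e\le e'$ or $e>e'$. If one summand is open, so is the sum.
* Addition of an exponential sum, and multiplication by $\alpha R^{E(x)}$ with $\alpha\in\mathbb Q^*$ and $E$ an integer affine form. The latter replaces $\beta$ by $\alpha R^E\beta$, again an exponential sum, and $e$ by $e+v_\ell(\alpha)+hE$, still constant if $h=0$. Openness is preserved.
* Intersection of two families, at least one of them open. Where $e\ge e'$, the number $e'=\min(e,e')$ is finite. The two balls meet iff $\beta-\beta'\in\ell^{e'}\mathbb Z_\ell$, i.e. $v_\ell(\beta-\beta')\ge e'$, a Presburger condition by Lemma 6; and then the intersection is $\beta+\ell^e\mathbb Z_\ell$. Where $e<e'$, exchange the roles. If both families are open, so is the intersection.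

**Step 6 ($X_\ell$ is Presburger definable for $\ell\in\Pi$).** Let $S_v(x)$ be the set of locally attainable values $n_v$ (all $k_i$ in the subtree of $v$ range over $\mathbb Z_\ell$, all conditions of edges strictly below $v$ hold in $\mathbb Z_\ell$-form), and let $M_w(x)$ be the set of resulting $m_w$. Different subtrees have disjoint variables, so with $D_\ell=n_0+\kappa\mathbb Z_\ell$, and likewise $D_{U,\ell}$, we get the recursion
$$S_v=b_v+\sum_ic_{v,i}\mathbb Z_\ell+\sum_wM_w,$$
where, according to the type of $w$,

* (F): $M_w=\alpha(S_w\cap D_\ell)+\beta$, with $D_\ell$ the local form of $D(F)$;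
* (Tr): $M_w=\alpha\big(((S_w\cap D_\ell)+c\,\mathbb Z_\ell)\cap D_{U,\ell}\big)+\beta$, since $c(k_w+1)$ fills $c\,\mathbb Z_\ell$;
* (E): $M_w=\alpha f+\beta+\alpha\rho^{x_w}(S'-f)$ with $S'=S_w\cap D_\ell\cap T^{-(x_w-1)}D_\ell\cap T^{-x_w}D_{U,\ell}$.

In the last line
$$T^{-j}(n_0+\kappa\mathbb Z_\ell)=f+\rho^{-j}(n_0-f)+\rho^{-j}\kappa\,\mathbb Z_\ell .$$
Since $\rho=R^\sigma$, this is an open $\ell$-family for $j=x_w$ and $j=x_w-1$: its center is an exponential sum, and its exponent is $v_\ell(\kappa)-\sigma hj$, an affine form, constant if $h=0$. Every intersection above involves an open family ($D_\ell$, $D_{U,\ell}$ or one of these). So by Step 5 and induction from the leaves, all $S_v$ and $M_w$ are effectively $\ell$-families.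

Moreover, $S_v$ is open whenever its subtree contains some $k_i$: a summand $c_{v,i}\mathbb Z_\ell$ is open, a (Tr) edge makes $M_w$ open through $c\,\mathbb Z_\ell$, and an open $S_w$ gives an open $M_w$ for each type. In particular $S_{\rm root}$ is open. Say it is given by $(\Phi_i,\beta_i,e_i)$. Then
$$X_\ell=\{x:0\in S_{\rm root}(x)\}=\bigcup_i\{x\in\Phi_i:v_\ell(\beta_i(x))\ge e_i(x)\},$$
which is effectively Presburger definable by Lemma 6.

**Step 7 (decision).** By Step 3 the question is whether $\bigcap_{\ell\in\Pi}X_\ell\ne\emptyset$ (for empty $\Pi$ the intersection is $X$). This is decided in Presburger arithmetic. With Sections 8 and 10, Theorem 4 is proved. $\square$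

**Proof of Theorem A.** Compute the tree systems of Proposition 3 and decide each by Theorem 4. Every step is uniform in $p,q$. The case of positive $p,q$ with $\gcd(p,q)>1$ is included. $\blacksquare$

## 12. Generalized Baumslag–Solitar groups with cyclic modulus

**Definition.** Let $\Gamma$ be a finite connected graph in Serre's sense: each edge $e$ has an origin $\iota(e)$, an end $\tau(e)$ and an inverse $\bar e\ne e$. Let each vertex $v$ carry a group $\langle a_v\rangle\cong\mathbb Z$ and each edge $e$ a nonzero integer $\lambda_e$, with relations
$$e\,a_{\tau(e)}^{\lambda_{\bar e}}\,\bar e=a_{\iota(e)}^{\lambda_e},\qquad e\bar e=1 .$$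
A *path word* is $a^{e_0}y_1a^{e_1}\cdots y_na^{e_n}$ with $y_1\cdots y_n$ an edge path and each power of $a$ taken at the vertex where it stands. Path words modulo the relations form the fundamental groupoid, and the *generalized Baumslag–Solitar group* $G$ is the fundamental group at a base vertex, realised by closed path words there. The *modular homomorphism* $\mu$ to $\mathbb Q^*$ is given by $\mu(e)=\lambda_e/\lambda_{\bar e}$, $\mu(a_v)=1$. It respects the relations, since $\mu(e)\mu(\bar e)=1$.

The group $BS(p,q)$ is the case of one vertex and one loop $e=t$ with $\lambda_{\bar e}=p$, $\lambda_e=q$. As a second example, take one edge $e$ between distinct vertices $u=\iota(e)$ and $v=\tau(e)$, with $\lambda_e=2$, $\lambda_{\bar e}=3$. With $b=e\,a_v\bar e$ we get $G=\langle a_u,b\mid b^3=a_u^2\rangle$. A closed path uses $e$ and $\bar e$ equally often, so $\mu(G)=\{1\}$.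

**Theorem B.** Knapsack is decidable for every generalized Baumslag–Solitar group whose modular homomorphism $\mu$ has $|\mu(G)|=\{|\mu(g)|:g\in G\}\le\mathbb Q_{>0}$ cyclic.

*Proof.* We follow the proof of Theorem A and say what each part becomes.

**Step 1 (the ratio $R$).** Let $R$ be a generator of $|\mu(G)|$. It is computable: $|\mu(G)|$ is generated by the values on finitely many generators of $G$, and these values are vectors of prime exponents spanning a lattice of rank at most $1$. Write $R=q'/p'$ in lowest terms. In Section 4 and Sections 8–11 the only property of $R$ that was used is that all $\rho$ of (E) edges are powers $R^\sigma$ with $\sigma\ne0$, so these sections apply verbatim; in Step 3 of Section 11 replace "dividing $pq$" by "dividing $p'q'$".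

**Step 2 (matchings).** The $t$-letters become edge letters. A pinch is $e\,a_{\tau(e)}^M\,\bar e$ with $\lambda_{\bar e}\mid M$, and it equals $a_{\iota(e)}^{\lambda_eM/\lambda_{\bar e}}$. Britton's lemma is replaced by the normal form theorem for graphs of groups (Serre, *Trees*, I.5.2, Thm 11): a closed path word with $n\ge1$ edge letters and no pinch is $\ne1$. Hence a closed path word $V$ at $v$ with $n\ge1$ and no pinch does not represent an element of $\langle a_v\rangle$: if $V=a_v^g$, then $Va_v^{-g}$ would be a closed path word with edge letters and without pinch, equal to $1$. In a good matching, a pair consists of a letter $e$ on the left and $\bar e$ on the right, and the subword between, a closed path at $\tau(e)$, represents $a_{\tau(e)}^M$ with $\lambda_{\bar e}\mid M$. Lemma 2 becomes: a closed path word at $v$ represents an element of $\langle a_v\rangle$ iff it has a good matching. Its proof is unchanged: outermost pairs are replaced by powers of $a_v$ for one direction, and a pinch is removed and put back for the other.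

**Step 3 (blocks and bands).** Cyclic reduction takes place in the fundamental groupoid: conjugating $y_1a^{e_1}\cdots y_na^{e_n}$ by $y_na^{e_n}$ moves the base point to $\iota(y_n)$ and brings a cyclic pinch $y_na^{e_n}y_1$, $y_1=\bar y_n$, to the front. For $n=1$ there is no cyclic pinch, since $e\ne\bar e$. So $w_i=h_iu_ih_i^{-1}$ with path words $h_i$ and closed path words $u_i$, where $u_i$ is $a_v^{c_i}$ or cyclically pinch-free with $n_i\ge1$ edge letters. The word $W=g_0u_1^{x_1}\cdots u_k^{x_k}g_k$ is a closed path word at the base vertex. Steps 2–6 of Section 6 use only Lemma 2, noncrossing matchings, and the absence of pinches in hyperbolic blocks, and remain valid.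

**Step 4 (the map of a band).** A step is now $M\mapsto(\lambda_e/\lambda_{\bar e})M$, possibly plus $\delta$, on $\lambda_{\bar e}\mathbb Z$, where $e$ is the left letter. Sign compatibility becomes the condition that the right letter is $\bar e$. All powers of $a$ that are added up, in a $\delta$ or directly inside an innermost pair, stand at the same vertex, because matched pairs with their interiors are closed paths. Periodicity holds as before. Over a full period $P$ the left letters are, up to order, the edge letters of $u_i^{P/n_i}$, where $u_i$ is the word of the left block. So $T_b$ has slope $\rho=\mu(u_i)^{P/n_i}$. Now $P/n_i$ is even and $\mu(u_i)=\mu(h_i)^{-1}\mu(w_i)\mu(h_i)=\mu(w_i)\in\mu(G)$. Hence $\rho=|\mu(w_i)|^{P/n_i}$ is positive and a power of $R$. The rest of Section 7 and the classification of edge types are unchanged, and Theorem 4 applies. $\square$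

## 13. Repeated variables

In a tree system all variables are independent, and the proof of Theorem A used this throughout. We now allow repetitions.

**Definition.** An *exponent equation* is $g_0u_1^{x_{\nu(1)}}g_1\cdots u_k^{x_{\nu(k)}}g_k=1$ with given words $g_i,u_i$ and unknowns in $\mathbb N$, where variables may be repeated. A set in $\mathbb N^d$ is *semilinear* if it is a finite union of sets $\{b+\sum_in_ip_i:n_i\in\mathbb N\}$ with fixed vectors $b,p_i\in\mathbb N^d$ and finitely many $p_i$; by a textbook theorem of Ginsburg and Spanier these are, effectively, the Presburger definable sets.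

For example, $t^xa^yt^{-x}a^{-z}=1$ is an exponent equation in which $x$ is repeated.

**Proposition C.** (i) If $|p|=|q|$, the solution set of every exponent equation over $BS(p,q)$ is effectively semilinear, and solvability of finite systems of exponent equations with repeated variables is decidable. (ii) If $p\mid q$ or $q\mid p$, and $|p|\ne|q|$ (for example $BS(2,4)$), solvability of finite systems of exponent equations with repeated variables over $BS(p,q)$ is undecidable.

*Proof of (i).* First treat all exponents as distinct variables. Here $R=1$, so there are no (E) edges. By Sections 6 and 7 the solution set is the union over all guesses of the following sets. The values of the elliptic variables and of the $x_b$ satisfy the relations of the tree system, which are linear equations and congruences. Here $x_b$ is $0$, or $1$ (when $D(T_b^2)=\emptyset$), or $k_b+1$ with $k_b\in\mathbb N$ (type (Tr)), or an arbitrary integer $\ge1$ (when $\rho=1$, $c=0$). The exponents are recovered as follows: $x_i=0$ for deleted hyperbolic powers; $n_ix_i=\sum_b(Px_b+d_b)$ over the arcs at the block for the other hyperbolic powers; $x_i$ is the corresponding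 $k$ for elliptic powers with $c_i\ne0$; and $x_i$ is arbitrary for $c_i=0$. All this is Presburger definable, and so is its projection to the $x_i$. Identifying variables means intersecting with equations $x_i=x_j$ and projecting, and passing to a system means intersecting. Both preserve Presburger definability, and emptiness is decidable. $\square$

*Proof of (ii).* We encode arithmetic.

**Step 1 (a multiplication by $Q^x$).** The relation $ta^pt^{-1}=a^q$ is equivalent to $t^{-1}a^qt=a^p$, so replacing $t$ by $t^{-1}$ if necessary, we may assume $p\mid q$. Put $A=a^p$, $s=t^2$ and $Q=(q/p)^2\ge4$. Then $tAt^{-1}=a^q=A^{q/p}$, so $sAs^{-1}=A^Q$ and $s^xA^ys^{-x}=A^{Q^xy}$. Since $A$ has infinite order, over $\mathbb N$: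
$$s^xA^ys^{-x}A^{-z}=1\iff z=Q^xy,\qquad A^xA^yA^{-z}=1\iff x+y=z,\qquad A^xA^{-1}=1\iff x=1 .$$
So systems express every positive existential formula without disjunction over $(\mathbb N;+,1,z=Q^xy)$.

**Step 2 (a bounded multiplication).** Let $\mathrm{Mul}(d,n,m)$ say: $n\ge1$, $d+2\le Q^n$, $m+2\le Q^n$, and
$$\exists w,u,u':\quad Q^m-1=w(Q^n-1)\quad\text{and}\quad w-d=(u-u')(Q^n-1).$$
This is expressible: the two equations are $Q^m\cdot1+w=Q^nw+1$ and $w+u+Q^nu'=d+Q^nu+u'$, and an inequality is expressed with an additional summand. We claim that $\mathrm{Mul}(d,n,m)$ holds iff $m=dn$, $n\ge1$, $d+2\le Q^n$ and $m+2\le Q^n$. Indeed, for $n\ge1$ we have $(Q^n-1)\mid(Q^m-1)$ iff $n\mid m$, and then $w=\sum_{0\le i<m/n}Q^{in}\equiv m/n\pmod{Q^n-1}$; this includes $m=0$, $w=0$. The second equation says $w\equiv d\pmod{Q^n-1}$. By the size conditions, $d$ and $m/n\le m$ are both smaller than $Q^n-1$. So $w\equiv d$ iff $d=m/n$.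

**Step 3 (full multiplication).** We have
$$z=xy\iff\exists N,m_1,m_2:\ \mathrm{Mul}(x,N,m_1)\wedge\mathrm{Mul}(x,N+y,m_2)\wedge m_2=m_1+z .$$
From right to left, $m_1=xN$ and $m_2=x(N+y)$, so $z=xy$. From left to right, for given $x,y$ the size conditions $x+2\le Q^N$, $xN+2\le Q^N$, and the same with $N+y$ in place of $N$, hold for $N$ large. So systems of exponent equations encode arbitrary Diophantine equations over $\mathbb N$, and undecidability follows from the MRDP theorem. $\square$

No claim is made about systems with repeated variables when neither of $p,q$ divides the other.
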